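# Derived length and nilpotent length of a product of two nilpotent groups

All groups are finite. We write $g^h=h^{-1}gh$ and $[g,h]=g^{-1}h^{-1}gh$. Modules are right modules, except in Section 6, where matrices act on columns from the left. For a solvable group $G$, $d(G)$ is the derived length, $G^{(i)}$ the $i$-th derived subgroup, $D(G)$ the Frattini subgroup (the intersection of all maximal subgroups), $F(G)$ the Fitting subgroup, and $\mathrm{nl}(G)$ the nilpotent length, that is, the length of a shortest normal series with nilpotent factors. For a nilpotent group $A$, $c(A)$ is its class, $A_p$ its Sylow $p$-subgroup and $A_{p'}$ its Hall $p'$-subgroup.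

## 1. Two abelian factors

Suppose a group $G$ can be written as a set product $G=AB=\{ab\}$ of two subgroups about which we know a lot. What does this say about $G$? The easiest case is that both factors are abelian.

**Proposition 1.1 (Itô).** If $G=AB$ with $A,B$ abelian, then $G'=[A,B]$ is abelian. Hence $d(G)\le 2$ and $\mathrm{nl}(G)\le 2$.

**Proof.** The subgroup $[A,B]$ is normalized by $A$ and by $B$, and $G/[A,B]$ is generated by two commuting abelian groups. So $G'=[A,B]$, and it remains to show that $[A,B]$ is abelian. Take $a,x\in A$ and $b,y\in B$, and write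
$$b^x=a_1b_1,\qquad a^y=b_2a_2\qquad(a_i\in A,\ b_i\in B).$$
We use $[g,hk]=[g,k][g,h]^k$ and $[gh,k]=[g,k]^h[h,k]$. Since $a^x=a$ and $b_1^y=b_1$,
$$[a,b]^{xy}=[a,a_1b_1]^y=[a,b_1]^y=[a^y,b_1]=[b_2a_2,b_1]=[a_2,b_1],$$
$$[a,b]^{yx}=[b_2a_2,b]^x=[a_2,b]^x=[a_2,b^x]=[a_2,a_1b_1]=[a_2,b_1].$$
So $xy$ and $yx$ act in the same way on $[a,b]$, which means that $xy(yx)^{-1}=[x^{-1},y^{-1}]$ centralizes $[a,b]$. Since $a,b,x,y$ are arbitrary, the generators of $[A,B]$ commute. $\square$

The proof uses the relations $[a,a_1]=1$ and $[b_2,b_1]=1$ in an essential way. If the factors are nonabelian, the two computations produce extra commutators inside $A$ and inside $B$, and they do not cancel. What remains if $A$ and $B$ are only nilpotent? By Kegel's theorem $G=AB$ is then still solvable, so $d(G)$ and $\mathrm{nl}(G)$ make sense, and one can ask for bounds in terms of $d(A)$ and $d(B)$.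

## 2. Two inequalities for nilpotent factors

For $G=AB$ with $A,B$ nilpotent, consider

* (i) $d(G/D(G))\le d(A)\,d(B)+1$,
* (ii) $\mathrm{nl}(G)\le d(A)+d(B)$.

If $A,B$ are abelian and nontrivial, the right sides are $2$ and $2$, and Proposition 1.1 gives both. A few cases by hand:

* $B=1$. Then $G=A$ is nilpotent and (i) reads $d(G/D(G))\le 1$. This is true, since a nilpotent group modulo its Frattini subgroup is abelian. It would be false for $d(G)$ itself, so passing to $G/D(G)$ is necessary.
* $G=S_3=C_3C_2$: $D(G)=1$, and $d(G)=2=1\cdot1+1$, $\mathrm{nl}(G)=2=1+1$.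
* $G=S_4=D_8\,C_3$, with $D(G)=1$: $d(G)=3=2\cdot 1+1$ and $\mathrm{nl}(G)=3=2+1$. Both are equalities.
* $G=SL(2,3)=Q_8C_3$: $D(G)$ is the center and $G/D(G)\cong A_4$, so $d(G/D(G))=2<3$.

The following is known. If the Sylow $2$-subgroups of both $A$ and $B$ have class at most $2$, then (i) holds; under a similar hypothesis on the Sylow $2$-subgroups, (ii) holds. The paper "Finite groups which are the product of two nilpotent subgroups" is the source of the conjecture that the hypothesis on the Sylow $2$-subgroups is unnecessary in both. We shall prove that the conjecture is false, because (i) fails, and that (ii) is true.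

**Theorem 1.** There is a group $G=AB$ of order $2^9\cdot 3^4$ with $A$ a Sylow $3$-subgroup, $B$ a Sylow $2$-subgroup, $d(A)=d(B)=2$, $c(B)=3$, $D(G)=1$ and $d(G)=6>5=d(A)d(B)+1$.

So (i) is false; and since $c(B)=3$ (and $A$ has odd order), "class at most $2$" in the known theorem on $d(G/D(G))$ cannot be weakened to "class at most $3$".

**Theorem 2.** Let $G=AB$ with $A,B$ nilpotent, and put $\mu=\min(d(A),d(B))$.

* (a) If $\mu\le1$, then (i) holds.
* (b) If $3\nmid|G|$, then (i) and (ii) hold.
* (c) If $d(A)=d(B)=2$, then $d(G/D(G))\le 6$. By Theorem 1 this is best possible.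
* (d) (ii) holds for all $G=AB$. If the Sylow $2$-subgroups of $A,B$ have derived length at most $2$, the proof below is self-contained. In general it uses Bryukhanova's theorem (E. G. Bryukhanova, *Mat. Zametki* 29 (1981), 161–170): in a finite solvable group the $2$-length is at most the derived length of a Sylow $2$-subgroup.
* (e) (Using the same theorem.) $d(G/D(G))\le d(A)d(B)+1+\mu(\mu+1)/2$ always, and $\mu(\mu+1)/2$ may be replaced by $\mu(\mu-1)/2$ if $d(A)=d(B)$.

Nothing is claimed about sharpness of (e) for $\mu\ge 3$.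

We shall use the following textbook facts for a solvable group $G$.

* **(F1)** Hall's theorem: every $\pi$-subgroup lies in a Hall $\pi$-subgroup, and Hall $\pi$-subgroups are conjugate.
* **(F2)** $C_G(F(G))\le F(G)$. If $O_{p'}(G)=1$, then $C_G(O_p(G))\le O_p(G)$.
* **(F3)** Coprime action of $K$ on $X$: if $K$ is trivial on an invariant normal subgroup $N$ and on $X/N$, it is trivial on $X$; if $X$ is a $q$-group and $K$ is trivial on $X/\Phi(X)$, it is trivial on $X$; if $X$ is abelian, $X=C_X(K)\times[X,K]$.
* **(F4)** In characteristic $p$, a $p$-group fixes a nonzero vector of every nonzero module. Hence it acts trivially on one-dimensional modules, and $O_p(K)$ acts trivially on every irreducible $K$-module.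
* **(F5)** If $X$ is a maximal subgroup of $G$, then $G/\mathrm{core}(X)$ is *primitive*: it has a unique minimal normal subgroup $V$, and $V$ is an elementary abelian $p$-group with $C(V)=V$. Example: $S_4$ with $X=S_3$ and $V$ the normal four-group.
* **(F6)** $F(G/D(G))=F(G)/D(G)$. For $G\ne1$, $\mathrm{nl}(G)=1+\mathrm{nl}(G/F(G))$. Neither $d$ nor $\mathrm{nl}$ increases on passing to subgroups and quotients, and on a direct product each is the maximum over the factors.
* **(F7)** $O_{p',p}(G)/O_{p'}(G)=O_p(G/O_{p'}(G))$, and so on; the upper $p$-series is $1\le O_{p'}\le O_{p',p}\le O_{p',p,p'}\le\cdots$, and the *$p$-length* $l_p(G)$ is the number of its nontrivial $p$-factors. It is the least number of $p$-factors in a normal series all of whose factors are $p$-groups or $p'$-groups. So it does not increase on subgroups and quotients, it is the maximum on direct products, and $l_p(G/O_{p'}(G))=l_p(G)$. Example: for $S_4$ and $p=2$ the $2$-factors are $C_2^2$ and $C_2$, so $l_2(S_4)=2$, while $l_3(S_4)=1$.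

## 3. From products to a Sylow subgroup times a Hall subgroup

Throughout this section $G=AB$ with $A,B$ nilpotent. The aim is to show that for both inequalities only one configuration matters: $G$ primitive, one factor a Sylow $p$-subgroup, the other a Hall $p'$-subgroup.

**Lemma 3.1.** (a) $A_pB_p$ is a Sylow $p$-subgroup and $A_{p'}B_{p'}$ a Hall $p'$-subgroup of $G$. (b) $A_p\cap B_p\le O_p(G)$. (c) $O_p(G)=(A\cap O_p(G))(B\cap O_p(G))$.

**Proof.** (a) This makes the primes visible in the factorization. Let $A_p\le P$ with $P$ Sylow. By Sylow's theorem and $G=AB$ we have $B_p\le P^{ab}$ for some $a\in A$, $b\in B$. As $A_p\trianglelefteq A$ and $B_p\trianglelefteq B$, $A_p=A_p^a\le P^a$ and $B_p=B_p^{b^{-1}}\le P^a$. The Sylow $p$-subgroup of $A\cap B$ is $A_p\cap B_p$, so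
$$|A_pB_p|=\frac{|A|_p|B|_p}{|A\cap B|_p}=|G|_p .$$
Hence $A_pB_p=P^a$. The same argument with (F1) works for $p'$.

(b) $A_p\cap B_p$ is centralized by $A_{p'}$ and $B_{p'}$, hence by the group $A_{p'}B_{p'}$. By (a) and orders, $G=(A_{p'}B_{p'})(A_pB_p)$. So every conjugate of $A_p\cap B_p$ is a conjugate by an element of $A_pB_p$, and the normal closure lies in the $p$-group $A_pB_p$.

(c) Let $N=O_p(G)$. In $G/N=(AN/N)(BN/N)$ we have $O_p(G/N)=1$, so (b) gives $A_pN\cap B_pN=N$. Let $v\in N\le A_pB_p$, $v=ab$ with $a\in A_p$, $b\in B_p$. Then $a=vb^{-1}\in A_pN\cap B_pN=N$, and so $b\in N$. $\square$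

**Proposition 3.2.** Let $G=AB$ be primitive solvable with minimal normal subgroup $V=C_G(V)$, a $p$-group, and $|G|\ne p$. Then one of $A,B$ is a Sylow $p$-subgroup and the other a Hall $p'$-subgroup of $G$.

**Proof.** By (F4), $O_p(G)$ acts trivially on $V$, so $O_p(G)=V$ and $O_p(G/V)=1$. As $V$ is the only minimal normal subgroup, $F(G)=V$. Put $H=A_{p'}B_{p'}$, a Hall $p'$-subgroup; it is faithful on $V$. We write $V$ additively.

**Step 1: on each irreducible $H$-summand $W$ of $V$, one of $A_{p'},B_{p'}$ acts trivially.** This is what separates the two factors. By Lemma 3.1(c), $V=(A\cap V)+(B\cap V)$, and $A\cap V\le A_p$ is centralized by $A_{p'}$; so $V=C_V(A_{p'})+C_V(B_{p'})$. By Maschke's theorem $V$ is a direct sum of irreducible $H$-modules $W$, and the $H$-projection to $W$ gives $W=C_W(A_{p'})+C_W(B_{p'})$. If $W$ is trivial, or one of the summands is zero, the claim holds. Otherwise take $0\ne w\in C_W(A_{p'})$, and a nonzero functional $\varphi$ on $W$ that is $B_{p'}$-invariant; it exists because $W=C_W(B_{p'})\oplus[W,B_{p'}]$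 with $C_W(B_{p'})\neq 0$. For $h=ab$ with $a\in A_{p'}$, $b\in B_{p'}$ we get $\varphi(wh)=\varphi(wb)=\varphi(w)$. So $\varphi$ vanishes on the span of all $wh-wh'$ with $h,h'\in H$. This span is an $H$-submodule. It is nonzero, since otherwise $w$ would be fixed by $H$ and $W$ trivial. So it is $W$, and $\varphi=0$, a contradiction.

Since $H$ is faithful on $V$, it follows that $[A_{p'},B_{p'}]=1$ and $A_{p'}\cap B_{p'}=1$.

**Step 2: splitting $V$ under $Q=F(G/V)$.** This step turns the separation into $G$-invariant subspaces. $Q$ is a $p'$-group, and $Q\ne1$: otherwise $G=V$ is irreducible and abelian, of order $p$. Apply Lemma 3.1(c) in $G/V$ to each $O_r(G/V)$. As these commute elementwise, $Q=Q_AQ_B$ with $Q_A=Q\cap AV/V$ and $Q_B=Q\cap BV/V$. These are normalized by $A$ and $B$ respectively. Being $p'$-groups in nilpotent groups, they lie in the images of $A_{p'}$ and $B_{p'}$; so they commute elementwise. As $V$ is irreducible and faithful for $G/V$ and $1\ne Q\trianglelefteq G/V$, $C_V(Q)=0$. By Step 1 each $W$ lies in $C_V(Q_A)$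 or in $C_V(Q_B)$, so
$$V=C_V(Q_A)\oplus C_V(Q_B).$$
Now $Q_B$ acts on $C_V(Q_A)$ without nonzero fixed points, so $C_V(Q_A)=[C_V(Q_A),Q_B]=[V,Q_B]$. The left side is $A$-invariant and the right side is $B$-invariant. Hence $C_V(Q_A)$ is $G$-invariant, so it is $0$ or $V$.

**Step 3: conclusion.** If $C_V(Q_A)=V$, then $C_V(Q_B)=0$; so by symmetry let $C_V(Q_A)=0$. Then $C_V(Q_B)=V$, $Q_B=1$ and $Q=Q_A$. The images of $A_p$ and $B_{p'}$ in $G/V$ centralize $Q$, hence lie in $Q$ by (F2). Since $Q$ is a $p'$-group, $A_p\le V$. Since $Q=Q_A$ lies in the image of $A_{p'}$, $B_{p'}\le A_{p'}V\cap H=A_{p'}$, so $B_{p'}=A_{p'}\cap B_{p'}=1$. Finally $A_p\le C_V(A_{p'})\le C_V(Q_A)=0$. So $A$ is a $p'$-group and $B$ a $p$-group, and Lemma 3.1(a) finishes the proof. $\square$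

**Reduction 3.3.** It suffices to prove the bounds of Theorem 2 in the following situation:

> $(\ast)$ $G=PH$ is primitive with $V=F(G)=C_G(V)$ a $p$-group, $P$ is a Sylow $p$-subgroup, $H\ne1$ is a nilpotent Hall $p'$-subgroup, $d_1=d(P)\ge1$, $d_2=d(H)\ge1$, and $P,H$ are, in some order, images of $A,B$.

Indeed, $D(G)$ is the intersection of the cores of the maximal subgroups, so $G/D(G)$ embeds in the product of its primitive quotients. These inherit the factorization, with factors of no larger derived length. By (F6), $G$ and $G/D(G)$ have the same nilpotent length. So $d(G/D(G))$ and $\mathrm{nl}(G)$ are maxima over the primitive quotients, and all our bounds will be monotone in the two derived lengths. If $A=1$ or $B=1$, then $G$ is nilpotent and everything is trivial. A quotient of prime order has $d=\mathrm{nl}=1$ and causes no problem. For the others Proposition 3.2 applies. There $H\neq1$, since a primitive $p$-group has order $p$.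

## 4. Derived commutators in modules, and one abelian factor

In $(\ast)$, $P$ is an extension of $V$ by $S=P/V$, and knowing $d(P)$ should restrict the action of $S$ on $V$. The following device records this restriction in module language.

**Definition 4.1.** Let $k$ be a field of characteristic $p$, $R$ a $p$-group, $X$ a $kR$-module, and $I(R)$ the augmentation ideal of $kR$. Put
$$J_0(X,R)=X,\qquad J_{i+1}(X,R)=J_i(X,R)\,I(R^{(i)})=[J_i(X,R),R^{(i)}].$$

These are $R$-submodules, because $R^{(i)}\trianglelefteq R$, and they decrease with $i$. If $Y\le X$ then $J_i(Y,R)\le J_i(X,R)$; a surjective $R$-homomorphism $X\to X'$ maps $J_i(X,R)$ onto $J_i(X',R)$; scalar extension is harmless; and $J_{s+t}(X,R)=J_s(J_t(X,R),R^{(t)})$. Example: if $R=C_p$ permutes the coordinates of $k^p$ cyclically, then $J_1$ is the space of vectors with coordinate sum $0$, and $J_2=[J_1,R']=0$.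

**Lemma 4.2.** If $V$ is an elementary abelian normal subgroup of a $p$-group $P$ and $P$ acts on $V$ through $S$, then $J_i(V,S)\le P^{(i)}$. So $J_d(V,S)=0$ if $d(P)\le d$.

**Proof.** By induction: $J_{i+1}(V,S)=[J_i(V,S),P^{(i)}]\le[P^{(i)},P^{(i)}]=P^{(i+1)}$. $\square$

**Lemma 4.3.** $X\,I(R^{(i)})\le J_i(X,R)$.

**Proof.** For $i=0$ this is clear. For $a,b\in R^{(i)}$,
$$[a,b]-1=a^{-1}b^{-1}\big((a-1)(b-1)-(b-1)(a-1)\big),$$
so $X([a,b]-1)\le XI(R^{(i)})I(R^{(i)})$. Since $cc'-1=(c-1)c'+(c'-1)$ and the right side is an $R$-submodule, the same holds for products of commutators. By induction $XI(R^{(i+1)})\le XI(R^{(i)})I(R^{(i)})\le J_i(X,R)I(R^{(i)})=J_{i+1}(X,R)$. $\square$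

The next lemma says that $J_d=0$ forbids late derived subgroups of $R$ from moving direct summands.

**Lemma 4.4.** Let $X=\bigoplus_{i\in\Omega}X_i$ with nonzero $X_i$ permuted by $R$. Fix $i$ and let $t$ be least such that $R^{(t)}$ fixes $i$. Then $J_t(X,R)$ projects onto $X_i$. Hence if $J_d(X,R)=0$ with $d\ge1$, then $R^{(d-1)}$ fixes $i$, $t\le d-1$, and $J_{d-t}(X_i,R^{(t)})=0$.

**Proof.** We prove the first statement by induction on $t$; for $t=0$ it is clear. Let $t\ge1$. We may restrict to the orbit of $i$. The stabilizer of $i$ is proper; let $R^*$ be a maximal subgroup containing it, $\Delta=iR^*$, and $s\in R\setminus R^*$. If $irs=ir'$ with $r,r'\in R^*$, then $rsr'^{-1}$ fixes $i$, so $s\in R^*$, a contradiction. So $\Delta s\cap\Delta=\emptyset$. Put $X_\Delta=\bigoplus_{j\in\Delta}X_j$. For $y\in X_\Delta$ the element $y-ys\in J_1(X,R)$ projects to $y$ in $X_\Delta$. The projection $X\to X_\Delta$ commutes with $R^*\ge R'$. So $J_1(X,R)$ maps onto $X_\Delta$ by an $R'$-homomorphism, and $J_t(X,R)=J_{t-1}(J_1(X,R),R')$ maps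 onto $J_{t-1}(X_\Delta,R')$. For $R'$ acting on $\Delta$ the number belonging to $i$ is $t-1$, so by induction this projects onto $X_i$.

Now let $J_d(X,R)=0$. If $t\ge d$, then $J_t(X,R)=0$ would project onto $X_i\ne0$. So $t\le d-1$, and $R^{(d-1)}\le R^{(t)}$ fixes $i$. The projection to $X_i$ is an $R^{(t)}$-homomorphism, so it maps $0=J_d(X,R)=J_{d-t}(J_t(X,R),R^{(t)})$ onto $J_{d-t}(X_i,R^{(t)})$. $\square$

**Proof of Theorem 2(a).** Assume $(\ast)$ with $P$ or $H$ abelian. If $P$ is abelian, then $P\le C_G(V)=V$, so $G/V\cong H$ and $d(G)\le1+d_2=d_1d_2+1$.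

Let $H$ be abelian. $F(G/V)$ is a normal $p'$-subgroup, hence lies in $HV/V$ and is centralized by it. By (F2), $F(G/V)=HV/V$. So $G/V=H\rtimes S$ with $S\cong P/V$ and $C_{G/V}(H)=H$; thus $S$ is faithful on $H$. By Lemma 4.2, $J_{d_1}(V,S)=0$. Over $\bar{\mathbb F}_p$, $V$ becomes the direct sum of the weight spaces of $H$, and $S$ permutes them. By Lemma 4.4, $S^{(d_1-1)}$ fixes all weights, so $[H,S^{(d_1-1)}]$ lies in the kernel of every weight. As $H$ is faithful on $V$, $[H,S^{(d_1-1)}]=1$, so $S^{(d_1-1)}=1$ and
$$d(G)\le d(V)+d(H)+d(S)\le1+1+(d_1-1)=d_1+1.\qquad\square$$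

So one abelian factor is no obstacle. Now let both factors be nonabelian.

## 5. Counting layers

Assume $(\ast)$. Since $O_{p'}(G)=1$, the natural series is
$$1\le O_p(G)\le O_{p,p'}(G)\le O_{p,p',p}(G)\le\cdots\le G .$$
Let $\Lambda_0=V,\Lambda_1,\dots,\Lambda_{a-1}$ be its nontrivial $p$-factors and $\Gamma_0,\dots,\Gamma_{b-1}$ its nontrivial $p'$-factors, in the order $\Lambda_0,\Gamma_0,\Lambda_1,\Gamma_1,\dots$. Then $a=l_p(G)$ and $b\le a\le b+1$. All layers are nilpotent, because the $p'$-layers are sections of $H$. Hence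
$$\mathrm{nl}(G)\le a+b,\qquad d(G)\le1+\sum_{j=1}^{a-1}d(\Lambda_j)+\sum_{j=0}^{b-1}d(\Gamma_j).\tag{1}$$
For $S_4$ and $p=2$ the layers are $C_2^2$, $C_3$, $C_2$, and (1) is an equality.

The sensible approach is to show that going up one layer costs one unit of derived length of the Sylow subgroups. This is what the following property says.

**Definition 5.1.** A solvable group $K$ *descends at the prime $r$* if for every quotient $\bar K$ of $K$ whose Sylow $r$-subgroup $R$ is nontrivial, $R^{(d(R)-1)}\le O_{r',r}(\bar K)$.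

Example: if the Sylow $r$-subgroups of $K$ are abelian, $K$ descends at $r$. Indeed, in $\bar K/O_{r'}(\bar K)$ the Sylow $r$-subgroup centralizes $O_r$, hence lies in $O_r$ by (F2). Also $S_4$ descends at $2$: in $S_4$ itself, $D_8'\le C_2^2=O_2(S_4)$, and the proper quotients have abelian Sylow $2$-subgroups.

**Lemma 5.2.** If $K$ descends at $r$ and $R\in\mathrm{Syl}_r(K)$, then $l_r(K)\le d(R)$.

**Proof.** If $R=1$, both sides are $0$. Otherwise $\bar K=K/O_{r',r}(K)$ is smaller, descends at $r$, and has Sylow $r$-subgroups of derived length at most $d(R)-1$. By induction $l_r(K)\le1+l_r(\bar K)\le d(R)$. $\square$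

**Lemma 5.3 ($p$-layers).** Assume $(\ast)$. If $G$ descends at $p$, then $d(\Lambda_j)\le d_1-j$ for $0\le j\le a-1$, and $a\le d_1$.

**Proof.** Let $K_j$ be the quotient of $G$ by the term just below $\Lambda_j$, so $O_{p'}(K_j)=1$ and $O_p(K_j)=\Lambda_j$, and let $P_j\in\mathrm{Syl}_p(K_j)$. Descent gives $P_j^{(d(P_j)-1)}\le\Lambda_j$. Since $K_{j+1}$ is $K_j/\Lambda_j$ modulo a $p'$-group, $d(P_{j+1})\le d(P_j)-1$. So $d(\Lambda_j)\le d(P_j)\le d_1-j$. As $\Lambda_{a-1}\ne1$, $d_1-(a-1)\ge1$. $\square$

For the $p'$-layers we must treat all primes $q\ne p$ at once. Put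
$$G_0=G/V,\qquad G_{j+1}=G_j/O_{p',p}(G_j).$$
Then $O_p(G_j)=1$ for all $j$, $O_{p'}(G_j)\cong\Gamma_j\ne1$ for $j<b$, and $G_b=1$. The Hall $p'$-subgroups of $G_j$ are nilpotent.

**Lemma 5.4 ($p'$-layers).** Assume $(\ast)$.

* (a) For every prime $q\ne p$, $l_q(G_{j+1})\le\max(0,l_q(G_j)-1)$. Hence $b\le\max_{q\ne p}l_q(G)$.
* (b) If $G$ descends at all primes $q\ne p$, then $d(\Gamma_j)\le d_2-j$ for $0\le j\le b-1$, and $b\le d_2$.

**Proof.** **Step 1: splitting $G_j$ into groups with two primes.** This step lets us look at one prime $r\ne p$ at a time. For $r\neq p$ put $G_{j,r}=G_j/O_{r'}(G_j)$. If $G_{j,r}\ne1$, its Fitting subgroup is an $r$-group. It lies in the image of a Hall $p'$-subgroup, which is nilpotent, so it is centralized by the $r'$-part of that image. By (F2) this $r'$-part lies in an $r$-group, so it is trivial. Thus $G_{j,r}$ is a $\{p,r\}$-group. The intersection of all $O_{r'}(G_j)$, $r\ne p$, is a normal $p$-subgroup, hence trivial. So $G_j$ embeds in $\prod_{r}G_{j,r}$.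

**Step 2: the next quotient splits in the same way.** We claim
$$O_{p',p}(G_j)=\{g:\text{ the image of }g\text{ in }G_{j,r}\text{ lies in }O_{r,p}(G_{j,r})\text{ for all }r\ne p\}.\tag{2}$$
The right side is normal and embeds in a product of groups that are $r$-by-$p$, so it is $p'$-by-$p$ and lies in $O_{p',p}(G_j)$. Conversely, the image of $O_{p',p}(G_j)$ in the $\{p,r\}$-group $G_{j,r}$ is a normal $r$-by-$p$ subgroup, so it lies in $O_{r,p}(G_{j,r})$.

**Step 3: proof of (a).** By (2), $G_{j+1}$ embeds in $\prod_rG_{j,r}/O_{r,p}(G_{j,r})$. For $r\neq q$ the factor is a $q'$-group. For $r=q$, $O_{q'}(G_{j,q})=1$, so the upper $q$-series of the $\{p,q\}$-group $G_{j,q}$ starts with $O_q$ and $O_{q,p}$; if $G_{j,q}\neq1$, the factor has $q$-length $l_q(G_{j,q})-1=l_q(G_j)-1$. This proves the first claim. Let $m=\max_{q\ne p}l_q(G)$ and suppose $b>m$. Then $G_m\ne1$, but $l_q(G_m)=0$ for all $q\ne p$; so $G_m$ is a $p$-group with $O_p(G_m)=1$, a contradiction.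

**Step 4: proof of (b).** Let $Q_j\in\mathrm{Syl}_q(G_j)$, $Q_j\ne1$. By descent, $Q_j^{(d(Q_j)-1)}\le O_{q',q}(G_j)$, so its image in $G_{j,q}$ lies in $O_q(G_{j,q})$. Its image in $G_{j,r}$ for $r\ne q$ is trivial. By (2) it lies in $O_{p',p}(G_j)$, so the Sylow $q$-subgroups of $G_{j+1}$ have derived length at most $d(Q_j)-1$. Inductively $d(Q_j)\le\max(0,d_2-j)$. As $\Gamma_j$ lies in the direct product of the $Q_j$ over the various $q$, $d(\Gamma_j)\le\max(0,d_2-j)$. For $j\le b-1$ we have $\Gamma_j\ne1$, so $d_2-j\ge1$; for $j=b-1$ this says $b\le d_2$. $\square$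

**Lemma 5.5 (the count).** If $b\le a\le b+1$, $a\le d_1$, $b\le d_2$, then
$$\sum_{j=1}^{a-1}(d_1-j)+\sum_{j=0}^{b-1}(d_2-j)\le d_1d_2 .\tag{3}$$

**Proof.** If $a=b=c$, the left side is $(c-1)d_1+cd_2-c(c-1)$, and $d_1d_2$ minus it is $(d_1-c)(d_2-c+1)\ge0$. If $a=c+1$, $b=c$, the left side is $cd_1+cd_2-c^2$, and $d_1d_2$ minus it is $(d_1-c)(d_2-c)\ge0$. $\square$

So if all solvable groups descended at all primes, then (1), (3) and Lemmas 5.3, 5.4 would give $d(G)\le d_1d_2+1$ and $\mathrm{nl}(G)\le d_1+d_2$: exactly the conjecture. Everything hangs on descent. Let us test it in the first open case, $p=2$ and $d(P)=2$, with $P=VS$ a Sylow $2$-subgroup of $V\rtimes K$, where $K$ is faithful on $V$ and $O_2(K)=1$. Then $O_{2',2}(V\rtimes K)=V$, and descent would say that $P'\le V$, that is, that $S$ is abelian. By Lemma 4.2, $P''=1$ forces $[[V,S],S']=0$. Does this force $S'=1$?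

In dimension $2$ over a field of characteristic $2$ it does, because there $S$ is conjugate to a subgroup of the abelian group $UT_2$ of unitriangular matrices. In dimension $3$ it does not. There $[V,UT_3]$ is the plane $V_2$ of the invariant flag, and $UT_3'$, the group of matrices $1+cE_{13}$, acts trivially on $V_2$. So a nonabelian $S\le UT_3$ satisfies $[[V,S],S']=0$. This is the exact point where the approach stops working, provided there is a group $K\le GL_3(2^f)$ with $O_2(K)=1$ and a nonabelian Sylow $2$-subgroup. There is one, with Sylow $2$-subgroup $Q_8$, and it lives over $\mathbb F_4$.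

## 6. $Q_8$ in dimension three: a group of order $2^9\cdot3^4$

In this section operators act on the left. Let $\omega\in\mathbb F_4$ have order $3$, let $V=\mathbb F_4^3$ have basis $e_0,e_1,e_2$ (indices mod $3$), and put
$$\alpha e_j=e_{j+1},\quad \beta e_j=\omega^je_j,\quad \varphi e_j=\sum_i\omega^{ij}e_i,\quad \delta e_j=\omega^{q(j)}e_j,\quad q(0)=q(1)=0,\ q(2)=1 .$$
The map $\varphi$ is invertible (Vandermonde). Let $E=\langle\alpha,\beta\rangle$, $H=\langle\alpha,\beta,\varphi,\delta\rangle\le GL_3(4)$ and $G=V\rtimes H$.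

**Proof of Theorem 1.**

**Step 1: relations.** We need them to see that $E$ is normal in $H$ and how $H$ acts on it. They are
$$\beta\alpha=\omega\alpha\beta,\quad \varphi^{-1}\alpha\varphi=\beta^{-1},\quad\varphi^{-1}\beta\varphi=\alpha,\quad\delta^{-1}\alpha\delta=\alpha\beta^{-1},\quad\delta^{-1}\beta\delta=\beta .$$
Indeed $\beta\alpha e_j=\omega^{j+1}e_{j+1}=\omega\,\alpha\beta e_j$. Next, $\alpha\varphi e_j=\sum_i\omega^{ij}e_{i+1}=\omega^{-j}\varphi e_j=\varphi\beta^{-1}e_j$, and $\beta\varphi e_j=\sum_i\omega^{i(j+1)}e_i=\varphi e_{j+1}=\varphi\alpha e_j$. Finally $\delta^{-1}\alpha\delta e_j=\omega^{q(j)-q(j+1)}e_{j+1}$, and the exponents for $j=0,1,2$ are $0,-1,1$, which are $\equiv-j$; and $\alpha\beta^{-1}e_j=\omega^{-j}e_{j+1}$. The last relation holds because $\beta,\delta$ are diagonal.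

So $E\trianglelefteq H$. As $\alpha^3=\beta^3=1$ and $\alpha^i\beta^j$ is scalar only for $i\equiv j\equiv0$, $E$ has order $27$ and $E/\langle\omega\rangle$ is elementary abelian of order $9$. Moreover $Z(E)=E'=\Phi(E)=\langle\omega\rangle$, which is the group of all nonzero scalars.

**Step 2: $H/E\cong SL(2,3)$.** This gives the order and the derived series of $H/E$. $H$ centralizes the scalars $Z(E)$, so it preserves the commutator form on $E/Z(E)=\mathbb F_3^2$ and induces a subgroup of $Sp(2,3)=SL(2,3)$. There $\delta$ induces a transvection fixing the image of $\beta$, and $\varphi^{-1}\delta\varphi$ a transvection fixing the image of $\varphi^{-1}\beta\varphi=\alpha$. In the basis $\alpha,\beta$ these generate the two groups of unitriangular matrices, upper and lower, which together generate $SL(2,3)$. So $H$ induces $SL(2,3)$. Let $c\in H$ be trivial on $E/Z(E)$. Then conjugation by $c$ multiplies $\alpha$ and $\beta$ by powers of $\omega$. Elements of $E$ realize all nine pairs of such powers, so some $e\in E$ does the same as $c$.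 So $ce^{-1}$ commutes with $\beta$, hence is diagonal, and with $\alpha$, hence is scalar; it lies in $Z(E)$, and $c\in E$. Thus $|H|=27\cdot24=648$ and $|G|=64\cdot648=2^9\cdot3^4$.

**Step 3: $A=\langle E,\delta\rangle$ is a Sylow $3$-subgroup with $d(A)=2$.** As $\delta^3=1$, $\delta\notin E$ and $\delta$ normalizes $E$, $|A|=81$. The group $A$ contains the group $\Delta$ of all $27$ diagonal matrices with entries in $\langle\omega\rangle$, because the exponent vectors $(1,1,1),(0,1,2),(0,0,1)$ of $\omega I,\beta,\delta$ are independent over $\mathbb F_3$. By orders $A=\Delta\langle\alpha\rangle$ with $\Delta\trianglelefteq A$ abelian and $A/\Delta$ cyclic. So $d(A)\le2$, and $A\ge E$ is nonabelian.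

**Step 4: $B=VS$ with $S\in\mathrm{Syl}_2(H)$ has $d(B)=2$ and $c(B)=3$.** This is the point prepared in Section 5. $S\cap E=1$, so $S$ is isomorphic to a Sylow $2$-subgroup of $SL(2,3)$, that is, to $Q_8$. By (F4), applied repeatedly, $S$ stabilizes an $\mathbb F_4$-flag $0<V_1<V_2<V$ and acts trivially on its factors; so $S\le UT_3(4)$ in a suitable basis. Hence $S'\le UT_3(4)'$ is abelian and centralizes $V_2$. Since $S$ is trivial on $V/V_2$, $B/V_2\cong(V/V_2)\times S$, so $B'\le V_2S'$, which is abelian. As $B$ is nonabelian, $d(B)=2$. For $s\in S$ of order $4$ we have $(s-1)^2=s^2-1\ne0$, so $[V,S,S]\ne0$ and $c(B)\ge3$. On the other hand $B\le V\rtimes UT_3(4)$, which embeds in $UT_4(4)$, a group of class $3$. So $c(B)=3$.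

The orders of $A$ and $B$ are coprime with product $|G|$, so $G=AB$.

**Step 5: $D(G)=1$.** So passing to $G/D(G)$ loses nothing. $V$ is irreducible as an $\mathbb F_2H$-module: a submodule is invariant under the scalar $\omega$, so it is an $\mathbb F_4$-space; it is $\beta$-invariant, so it is spanned by some of the $e_j$; and $\alpha$ permutes these transitively. Hence $H$ is a maximal subgroup of $G$. Its core $C$ satisfies $[C,V]\le C\cap V=1$, so $C=1$ as $H$ is faithful on $V$. Thus $D(G)\le C=1$.

**Step 6: $d(G)=6$.** We follow $E$, $Z(E)$ and $V$ down the derived series. $SL(2,3)$ has derived series $SL(2,3)>Q_8>\{\pm1\}>1$. So for $i\le2$, $H^{(i)}$ contains an element $\tau$ inverting $E/Z(E)$. If $E\le H^{(i)}$ with $i\le2$, then $[E,\tau]\le H^{(i+1)}$, and $[e,\tau]\equiv e^{-2}= e$ modulo $Z(E)$ up to cubes, which lie in $Z(E)$. So $H^{(i+1)}\cap E$ covers $E/\Phi(E)$ and $E\le H^{(i+1)}$. Starting with $E\le H^{(0)}$ we get $E\le H^{(3)}$ and $Z(E)=E'\le H^{(4)}$. As $\omega-1\ne0$, $V=[V,Z(E)]$. Since $Z(E)\le G^{(i)}$ for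 $i\le4$, induction gives $V\le G^{(i+1)}$ for $i\le4$, so $V\le G^{(5)}$ and $d(G)\ge6$. Conversely $H^{(3)}\le E$, so $H^{(5)}=1$, $G^{(5)}\le V$ and $G^{(6)}=1$. $\square$

Compare this with Section 5 for $p=2$. We have $P=B$, and $P'$ covers $S'\ne1$, so $P'\not\le V=O_{2',2}(G)$: descent fails at $2$. The layers are $V$, $E$, $Q_8$, $C_3$. The second $2$-layer has derived length $2$ instead of the hoped-for $d_1-1=1$, and $1+2+2+1=6$. The nilpotent length is $4=d(A)+d(B)$, consistent with (ii). To see that it is not smaller, note that $F(G)=V$, then $F(H)=E$ because $C_H(E)=Z(E)$ gives $O_2(H)=1$ and $O_3(SL(2,3))=1$ gives $O_3(H)=E$, and then $F(SL(2,3))=Q_8$.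

How bad can the failure of descent be? We shall see that it requires $p=2$, extraspecial-type sections for the prime $3$, and derived length at least $2$, and that for derived length $2$ only $Q_8$ occurs.

## 7. Symplectic triples

Let $k$ be algebraically closed of characteristic $p$. The following notion isolates the action seen in Section 6.

**Definition 7.1.** A *triple* $(E,R,\theta)$ consists of a $q$-group $E$, with $q\ne p$ prime, such that $Z=Z(E)$ is cyclic and $U=E/Z$ is elementary abelian; a $p$-group $R$ acting on $E$ and centralizing $Z$; and a $k[E\rtimes R]$-module $\theta$ which is faithful and irreducible for $E$.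

Commutators define an alternating form on the $\mathbb F_q$-space $U$, with values in the elements of $Z$ of order dividing $q$. It is nondegenerate because $Z=Z(E)$, and $R$-invariant because $R$ centralizes $Z$. We allow $U=0$. Example: $p=2$, $E=\langle\alpha,\beta\rangle$ from Section 6, $\theta=\bar{\mathbb F}_2^3$, and $R=\langle x\rangle$ with $x:e_j\mapsto e_{-j}$. This $x$ inverts $\alpha$ and $\beta$, so it acts as $-1$ on $U=\mathbb F_3^2$; on $\theta$ it fixes $e_0$ and swaps $e_1,e_2$. With $R=S\cong Q_8$ we get a triple with $J_2(\theta,S)=[[\theta,S],S']=0$ although $S'$ is nontrivial on $U$.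

**Lemma 7.2.** $\theta\otimes\theta^*\cong k[U]$ as $R$-modules (the permutation module on the set $U$). In particular $(\dim\theta)^2=|U|$.

**Proof.** By Burnside's theorem the image of $E$ spans $\mathrm{End}\,\theta\cong\theta\otimes\theta^*$; by Schur's lemma $Z$ acts by scalars. So $\mathrm{End}\,\theta$ is spanned by representatives $e_u$ of the cosets $u\in U$. They are eigenvectors under conjugation by $E$, for characters of $U$ which are distinct because the form is nondegenerate and $Z$ is faithful. So they are linearly independent. If $r$ is in the stabilizer $R_u$, then $e_u^r=e_uz(r)$ with $z(r)\in Z$, and $z:R_u\to Z$ is a homomorphism since $R$ centralizes $Z$. It goes from a $p$-group to a $q$-group, so it is trivial. Hence we may choose one $e_u$ in each $R$-orbit and put $e_{ur}=e_u^r$; then $R$ permutes the basis $(e_u)$ as it permutes $U$. $\square$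

We write $\dim\theta=q^n$, $|U|=q^{2n}$.

**Lemma 7.3.** The kernels of $R$ on $\theta$ and on $U$ coincide, and this kernel acts trivially on $E$.

**Proof.** If $r$ is trivial on $\theta$, then $e^r$ and $e$ act equally on $\theta$ for $e\in E$, so $e^r=e$. If $r$ is trivial on $U$, it is trivial on $U$ and $Z$, hence on $E$ by (F3). So it acts on $\theta$ as a scalar of $p$-power order, and this is $1$. $\square$

Thus we may always replace $R$ by $R/C_R(U)$.

**Lemma 7.4.** (a) Let $E$ be a $q$-group, $q\ne p$, with an action of a $p$-group $R$. An $R$-invariant irreducible $kE$-module extends uniquely to $E\rtimes R$.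

(b) Let $(E,R,\theta)$ be a triple. A $k[E\rtimes R]$-module $X$ whose restriction to $E$ is a multiple of $\theta|_E$ is $\cong\theta\otimes W$ with a $kR$-module $W$. If $X\neq0$, it contains $\theta$ as a submodule.

(c) Let $(E,R,\theta)$ be a triple and $U=U_1\perp U_2$ with $R$-invariant $U_i$ and preimages $E_i$. Then there are triples $(E_i,R,\theta_i)$ with $\theta\cong\theta_1\otimes\theta_2$, where $E_1$ acts on the first factor, $E_2$ on the second, and $R$ diagonally. In particular $\theta$ contains $\theta_1$ as an $R$-submodule.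

**Proof.** (a) Let $\rho$ be the representation of $E$. For $r\in R$ there is $T_r$ with $T_r^{-1}\rho(e)T_r=\rho(e^r)$, unique up to $k^*$. So $T_rT_{r'}=f(r,r')T_{rr'}$ with a $2$-cocycle $f$ with values in $k^*$ (trivial action). For $n\ge1$ the group $H^n(R,k^*)$ is annihilated by $|R|$; but $\lambda\mapsto\lambda^{|R|}$ is an automorphism of $k^*$, since $k$ is algebraically closed of characteristic $p$, so it induces an automorphism of $H^n(R,k^*)$. Hence $H^n(R,k^*)=0$. For $n=2$ this allows us to rescale the $T_r$ to a homomorphism, and $\mathrm{Hom}(R,k^*)=H^1(R,k^*)=0$ gives uniqueness.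

(b) Put $W=\mathrm{Hom}_E(\theta,X)$ with $R$-action $(fr)(v)=f(vr^{-1})r$. Evaluation $v\otimes f\mapsto f(v)$ is an $E\rtimes R$-homomorphism $\theta\otimes W\to X$ ($E$ acting on the first factor), and it is bijective because $X|_E$ is a multiple of $\theta|_E$. If $w\in W$ is a nonzero $R$-fixed vector (F4), then $\theta\otimes w\cong\theta$.

(c) $E_1$ and $E_2$ commute elementwise, $E=E_1E_2$, and $Z(E_i)=Z$ as the form is nondegenerate on $U_i$. Conjugation by $E$ induces only inner automorphisms on $E_1$, so by Clifford's theorem $\theta|_{E_1}$ is a multiple of an irreducible module, which is faithful. It is $R$-invariant, since $\theta$ is an $R$-module. By (a) it extends to an $E_1\rtimes R$-module $\theta_1$, and by (b) $\theta\cong\theta_1\otimes\theta_2$ with $\theta_2=\mathrm{Hom}_{E_1}(\theta_1,\theta)$. $E_2$ acts on $\theta_2$ by $(fe)(v)=f(v)e$, and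
$$(f\,r^{-1}er)(v)=f(v)\,r^{-1}er ,$$
so $\theta_2$ is an $E_2\rtimes R$-module. An element $e\in E_2$ acts on $\theta$ as $1\otimes e$, so $\theta_2$ is faithful for $E_2$; and it is irreducible for $E_2$, since a submodule $\theta_2'$ gives the $E$-submodule $\theta_1\otimes\theta_2'$ of $\theta$. The last claim follows by tensoring $\theta_1$ with a nonzero $R$-fixed vector of $\theta_2$. $\square$

We denote by $J_a$ (one index, no arguments) a Jordan block of size $a$ with eigenvalue $1$.

**Lemma 7.5.** If $m\in R$ induces an automorphism of order $p$ on $U$ with $C_U(m)=0$, then $\theta|_{\langle m\rangle}$ is a free module (for the group of order $p$ that $m$ induces) plus one Jordan block of size $1$ or $p-1$.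

**Proof.** By Lemma 7.3 $m$ has order $p$ on $\theta$. On the set $U$, $m$ fixes only $0$, so by Lemma 7.2 $\theta\otimes\theta^*\cong k\oplus$ free. Write $\theta$ as a sum of Jordan blocks of size at most $p$; $J_p$ is the free module of rank one, and its tensor product with any module is free. For $a,c<p$, $J_a\otimes J_c^*$ has dimension prime to $p$ and so is not free. By the Krull–Schmidt theorem there is exactly one non-free indecomposable summand in $\theta\otimes\theta^*$, so $\theta$ has exactly one block $J_a$ with $a<p$. Then $J_a\otimes J_a^*\cong k\oplus$ free gives $a^2\equiv1\pmod p$. $\square$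

In the example after Definition 7.1, $\theta|_{\langle x\rangle}=J_1\oplus J_2$, as it must be.

**Lemma 7.6.** Let $(E,R,\theta)$ be a triple, $e\ge1$, $M=R^{(e-1)}$ nontrivial on $U$, and $J_e(\theta,R)=0$. Then $p=2$, $q=3$ and $e\ge2$. If in addition $e=2$, then $R/C_R(U)\cong Q_8$.

**Proof for $p$ odd.** We derive a contradiction.

**Step 1: $M$ acts quadratically.** By Lemma 4.3, $\theta I(M)\le J_{e-1}(\theta,R)$, so $\theta I(M)^2\le J_e(\theta,R)=0$. Hence $(m-1)(m'-1)=0$ on $\theta$ for $m,m'\in M$; so $M$ induces an elementary abelian group on $\theta$ and, by Lemma 7.3, on $U$.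

**Step 2: $p=3$, $q=2$.** We use Lemma 7.5 on a piece of $U$. Let $m\in M$ be nontrivial on $U$. By (F3) $U=[U,m]\oplus C_U(m)$, and this is orthogonal: for $c\in C_U(m)$, $(u-um,c)=(u,c)-(um,cm)=0$. Let $\theta_1\subseteq\theta$ be the $\langle m\rangle$-module belonging to $[U,m]$ by Lemma 7.4(c), applied with $\langle m\rangle$ in place of $R$. As $(m-1)^2=0$ and $p\ge3$, there is no free part; so $\theta_1$ is one block, of size $1$ or $p-1$ and at most $2$. Since $[U,m]\ne0$, $\dim\theta_1>1$. Hence $\dim\theta_1=p-1=2$, $p=3$, $q=2$ and $|[U,m]|=4$, for every $m\in M$ nontrivial on $U$.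

**Step 3: the contradiction.** Decompose $U$ into irreducible $M$-modules. If two of them, $Y_1,Y_2$, were nontrivial, some $m\in M$ would lie in neither kernel, as a group is not the union of two proper subgroups. The fixed points of $m$ on $Y_i$ form an $M$-submodule, because $M$ acts as an abelian group; so $[Y_i,m]=Y_i$ and $|[U,m]|\ge|Y_1||Y_2|\ge16$, a contradiction. So $[U,M]$ is irreducible and equals $[U,m]$, of order $4$. It is $R$-invariant, and $R$ acts on it as a $3$-subgroup of $GL(2,2)$, so $R'$ is trivial on it. As $M$ is nontrivial on it, $M\not\le R'$, so $e=1$. But then $\theta I(R)=J_1(\theta,R)=0$, and $R=M$ is trivial on $\theta$ and on $U$, a contradiction.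

For $p=2$, where $q$ is odd, we need three auxiliary statements. The first treats an element acting as $-1$; it is here that $q^n=3$ comes in.

**Lemma 7.7.** Let $(E,R,\theta)$ be a triple with $p=2$, $U\ne0$, $R$ faithful on $U$, $x\in R$ acting as $-1$ on $U$, and $X=\theta(x-1)$. Then $x$ is central in $R$ and $\dim X=(q^n-1)/2>0$. If the kernel $T$ of $R$ on $X$ is not $\langle x\rangle$, then $q^n=3$.

**Proof.** As $R$ is faithful on $U$, $x$ is a central involution, so $X$ is an $R$-submodule. Lemma 7.5 gives $\theta|_{\langle x\rangle}=k\oplus$ free, hence the dimension. Also $x\in T\trianglelefteq R$ because $(x-1)^2=x^2-1=0$. If $T\ne\langle x\rangle$, choose $r\in T\setminus\langle x\rangle$ with $r^2\in\langle x\rangle$. Then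
$$\theta(r-1)(x-1)=\theta(x-1)(r-1)=0 .\tag{4}$$

*Case $r^2=1$.* The eigenspaces $U_+,U_-$ of $r$ for $1,-1$ are orthogonal, and both are nonzero since $r\ne1,x$. They are $\langle r,x\rangle$-invariant, so $\theta=\theta_+\otimes\theta_-$ for $\langle r,x\rangle$. By Lemma 7.3, $r$ is trivial on $\theta_+$, and $r=x$ on $\theta_-$ because $rx$ is trivial on $U_-$. As $r$ is nontrivial on $\theta_-$ and $x$ is nontrivial on $\theta_+$, there are $a\in\theta_-$ with $a'=a(r-1)\ne0$ and $b\in\theta_+$ with $b(x-1)\ne0$. Now $a'x=a(r-1)r=a(1-r)=a'$, and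
$$(b\otimes a)(r-1)(x-1)=(b\otimes a')(x-1)=b(x-1)\otimes a'\ne0,$$
which contradicts (4).

*Case $r^2=x$.* By (4), $0=\theta(r-1)(r^2-1)=\theta(r-1)^3$, so $r$ has Jordan blocks of size at most $3$. Restricted to $x=r^2$, where $x-1=(r-1)^2$, they become $J_1\mapsto J_1$, $J_2\mapsto J_1\oplus J_1$, $J_3\mapsto J_2\oplus J_1$. As $\theta|_{\langle x\rangle}$ has exactly one $J_1$, $\theta|_{\langle r\rangle}$ is a single block $J_1$ or $J_3$. Since $q^n>1$, $q^n=3$. $\square$

**Lemma 7.8.** Let $R$ be a $2$-group, $K\trianglelefteq R$ nonabelian, $K\le R'$, and $x\in K\cap Z(R)$ an involution. Then $R$ has a normal four-subgroup $Y$ (elementary abelian of order $4$) with $x\in Y\le K$.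

**Proof.** Let $A_0$ be maximal among the abelian normal subgroups of $R$ contained in $K$. As $A_0\langle x\rangle$ is another one, $x\in A_0$. Suppose that $A_0$ is cyclic. Then $\mathrm{Aut}(A_0)$ is abelian, so $K\le R'\le C_R(A_0)$. As $K\ne A_0$, there is $B_0/A_0$ of order $2$ in $K/A_0\cap Z(R/A_0)$. Then $B_0$ is normal in $R$, lies in $K$, and is abelian, since it is generated by $A_0$ and one element centralizing $A_0$. This contradicts the maximality of $A_0$. So $\Omega_1(A_0)$ is noncyclic; it is elementary abelian, normal in $R$ and contains $x$. Take $Y/\langle x\rangle$ of order $2$ in $\Omega_1(A_0)/\langle x\rangle\cap Z(R/\langle x\rangle)$. $\square$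

**Lemma 7.9 (statement $(\mathrm S_e)$).** Let $p=2$, $q\ge5$ and $e\ge1$. There is no triple $(E,R,\theta)$ with $U\ne0$ and $x\in R^{(e-1)}$ acting as $-1$ on $U$ such that $J_{e-1}(\theta,R)(x-1)=0$.

**Proof.** Suppose there is one. By Lemma 7.3 we may factor out $C_R(U)$. Then $R$ is faithful on $U$ and $x$ is a central involution. With $X=\theta(x-1)$, multiplication by $x-1$ is an $R$-homomorphism of $\theta$ onto $X$, so the condition says $J_{e-1}(X,R)=0$. The proof is by induction on $e$.

**Step 1: $e=1$ and $e=2$.** For $e=1$ the condition is $X=0$, contrary to Lemma 7.7. For $e=2$ it says that $R$ is trivial on $X$. As $1\ne x\in R'$, $R$ is nonabelian, so the kernel $R$ on $X$ is not $\langle x\rangle$, and Lemma 7.7 gives $q^n=3$, a contradiction.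

From now on $e\ge3$, and we look for a smaller triple violating $(\mathrm S_{e-1})$.

**Step 2: splitting $\theta$ with a four-group.** This produces the smaller triple. Let $K=R^{(e-2)}\le R'$. As $1\ne x\in K'$, $K$ is nonabelian. Lemma 7.8 gives a normal four-group $Y=\langle x,y\rangle\le K$ of $R$. Let $U_+,U_-$ be the eigenspaces of $y$ for $1,-1$; they are orthogonal, and nonzero since $y\ne1,x$. Let $R_1=C_R(Y)$. It has index at most $2$ in $R$, contains $R'$ and stabilizes $U_\pm$. So over $E\rtimes R_1$ we have $\theta=\theta_+\otimes\theta_-$ with triples $(E_\pm,R_1,\theta_\pm)$. Let $\iota_\pm$ be the action of $x$ on $\theta_\pm$ and $X_\pm=\theta_\pm(\iota_\pm-1)$; these are nonzero $R_1$-modules. As $y$ is trivial on $U_+$ and $xy$ is trivial on $U_-$,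
$$y=1\otimes\iota_-,\qquad xy=\iota_+\otimes1 .$$

**Step 3: a submodule on which one more $J$ vanishes.** The element $N_Y=\sum_{g\in Y}g=(1+xy)(1+y)=(1+x)(1+y)$ commutes with $R$ because $Y\trianglelefteq R$. So $X_2:=\theta N_Y=X_+\otimes X_-$ is an $R$-submodule of $\theta$, and multiplication by $N_Y$ is an $R$-homomorphism onto it. Since $y\in R^{(e-2)}$,
$$J_{e-2}(X_2,R)=J_{e-2}(\theta,R)(y-1)(x-1)\le J_{e-1}(\theta,R)(x-1)=0 .\tag{5}$$

**Step 4: the case $R=R_1$.** Then $X_-$ has a nonzero $R$-fixed vector $v$, and $X_+\cong X_+\otimes v\le X_2$. By (5) $J_{e-2}(X_+,R)=0$, that is, $J_{e-2}(\theta_+,R)(x-1)=0$. Since $x\in R^{(e-1)}\le R^{(e-2)}$ acts as $-1$ on $U_+$, the triple $(E_+,R,\theta_+)$ contradicts $(\mathrm S_{e-1})$.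

**Step 5: the case $R\ne R_1$; how $s\in R\setminus R_1$ acts.** Now $y^s=xy$ and $(xy)^s=y$, so $s$ interchanges $U_+$ and $U_-$, hence $E_+$ and $E_-$. So conjugation by $s$ interchanges the subalgebras $\mathrm{End}\,\theta_+\otimes1$ and $1\otimes\mathrm{End}\,\theta_-$ of $\mathrm{End}\,\theta$, which are spanned by the images of $E_+$ and $E_-$. By the Skolem–Noether theorem there are linear isomorphisms $\tau:\theta_+\to\theta_-$ and $\sigma:\theta_-\to\theta_+$ such that $s^{-1}(f\otimes g)s=\sigma^{-1}g\sigma\otimes\tau^{-1}f\tau$. The map $a\otimes b\mapsto b\sigma\otimes a\tau$ induces the same conjugation, so it differs from $s$ by a scalar, which we absorb in $\sigma$: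
$$(a\otimes b)s=b\sigma\otimes a\tau .\tag{6}$$
Since $s$ conjugates $xy=\iota_+\otimes1$ to $y=1\otimes\iota_-$ and conversely, $\tau^{-1}\iota_+\tau=\iota_-$ and $\sigma^{-1}\iota_-\sigma=\iota_+$; hence $X_+\tau=X_-$ and $X_-\sigma=X_+$.

**Step 6: a fixed vector that is compatible with $s$.** We want a copy of $X_+$, up to one dimension, inside $J_1(X_2,R)$. Let $0\ne u\in X_+$ be $R_1$-fixed and $b=u\sigma^{-1}\in X_-$. For $r\in R_1$ put $r^s=s^{-1}rs\in R_1$. Then $rs=s\,r^s$, and (6) gives for $0\neq a\in\theta_+$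
$$(br)\sigma\otimes(ar)\tau=(a\otimes b)rs=(a\otimes b)s\,r^s=(u\otimes a\tau)r^s=u\otimes(a\tau)r^s .$$
Both sides are nonzero, so $(br)\sigma\in ku=k\,b\sigma$ and $br\in kb$. Thus $kb$ is $R_1$-invariant, and $b$ is $R_1$-fixed by (F4).

**Step 7: the contradiction for $R\neq R_1$.** For $a\in X_+$,
$$(a\otimes b)-(a\otimes b)s=a\otimes b-u\otimes a\tau\in J_1(X_2,R).$$
The image of this element in the $R_1$-module $(X_+/ku)\otimes X_-$ is $\bar a\otimes b$. So the image of $J_1(X_2,R)$ contains $(X_+/ku)\otimes b$, which is isomorphic to $X_+/ku$ as an $R'$-module. By (5), $0=J_{e-2}(X_2,R)=J_{e-3}(J_1(X_2,R),R')$; hence $J_{e-3}(X_+/ku,R')=0$, that is, $J_{e-3}(X_+,R')\le ku$. As $R'\le R_1$ fixes $u$, $J_{e-2}(X_+,R')=0$, that is, $J_{e-2}(\theta_+,R')(x-1)=0$. Since $x\in R^{(e-1)}=(R')^{(e-2)}$, the triple $(E_+,R',\theta_+)$ contradicts $(\mathrm S_{e-1})$. $\square$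

**Proof of Lemma 7.6 for $p=2$.** Factor out $C_R(U)$, so that $R$ is faithful on $U$ and $M\ne1$.

**Step 1: reduction to an element acting as $-1$.** Choose an involution $x\in M\cap Z(R)$, and put $U_1=[U,x]\ne0$, $U_2=C_U(x)$. These are $R$-invariant, $U=U_1\perp U_2$, and $x=-1$ on $U_1$. Write $\theta=\theta_1\otimes\theta_2$ by Lemma 7.4(c). As $\theta_1$ is isomorphic to an $R$-submodule of $\theta$ and $x\in R^{(e-1)}$,
$$J_{e-1}(\theta_1,R)(x-1)\le J_e(\theta_1,R)=0 .$$
If $e=1$, then $\theta_1(x-1)=0$, and $x$ is trivial on $U_1$ by Lemma 7.3, a contradiction. If $q\ge5$, this contradicts Lemma 7.9. So $q=3$ and $e\ge2$.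

**Step 2: $e=2$ gives $Q_8$ on $U_1$.** Let $\hat R$ be the group induced by $R$ on $U_1$. It is nonabelian, since $x\in R'$ is nontrivial on $U_1$, and trivial on $\theta_1(x-1)$, since $J_1(\theta_1,R)(x-1)=0$. By Lemma 7.7, $\dim\theta_1=3$ and $|U_1|=9$. So $\hat R$ is a nonabelian $2$-subgroup of $Sp(2,3)=SL(2,3)$, whose Sylow $2$-subgroup is $Q_8$; proper subgroups of $Q_8$ are abelian, so $\hat R\cong Q_8$.

**Step 3: $R$ is faithful on $U_1$.** As $\theta_1|_{\langle x\rangle}=J_1\oplus J_2$, $\theta_1/C_{\theta_1}(x)$ is one-dimensional, and $R$ is trivial on it. From $[\theta,R](x-1)\le J_2(\theta,R)=0$ we get $[\theta,R]\le C_\theta(x)=C_{\theta_1}(x)\otimes\theta_2$; here we used that $x$ is trivial on $\theta_2$. So $R$ is trivial on $\theta/C_\theta(x)\cong(\theta_1/C_{\theta_1}(x))\otimes\theta_2\cong\theta_2$, hence on $U_2$. As $R$ is faithful on $U$, it is faithful on $U_1$, and $R\cong Q_8$. This completes the proof of Lemma 7.6. $\square$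

## 8. Descent and $2$-length

**Set-up 8.1.** This passes from a solvable group to triples. Let $G$ be solvable, $P\in\mathrm{Syl}_p(G)$, $d(P)\le d$, $d\ge1$. Factor out $O_{p'}(G)$. Let $V_0=O_p(G)$ and $V=V_0/\Phi(V_0)$. By (F3) $C_G(V)/C_G(V_0)$ is a $p$-group, and $C_G(V_0)\le V_0$ by (F2); so $C_G(V)$ is a normal $p$-subgroup and equals $V_0$. Thus $\mathcal H=G/V_0$ is faithful on $V$ and $O_p(\mathcal H)=1$. With $S=P/V_0$, Lemma 4.2 in $P/\Phi(V_0)$ gives $J_d(V,S)=0$.

Let $k=\bar{\mathbb F}_p$. The joint kernel of $\mathcal H$ on the composition factors of $V\otimes k$ is a normal subgroup acting unipotently, that is, a normal $p$-subgroup; so it is trivial. For a composition factor $W$ we have $J_d(W,S)=0$. Fix $W$, and replace $\mathcal H$ by $\mathcal H/C_{\mathcal H}(W)$ and $S$ by its image, which is a Sylow $p$-subgroup. Then $\mathcal H$ is faithful and irreducible on $W$. Put $M=S^{(d-1)}$.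

Choose $W=\bigoplus_{i\in\Omega}W_i$, permuted transitively by $\mathcal H$, with $|\Omega|$ maximal. Then $H_i=N_{\mathcal H}(W_i)/C_{\mathcal H}(W_i)$ is irreducible on $W_i$ (a proper submodule of $W_i$ would generate a proper $\mathcal H$-submodule of $W$) and primitive (otherwise $\Omega$ could be refined). So $O_p(H_i)=1$ by (F4). By Clifford's theorem restrictions of $W_i$ to normal subgroups of $H_i$ are homogeneous, and hence abelian normal subgroups of $H_i$ act as scalars. By Lemma 4.4, $M$ fixes every $i\in\Omega$, and with $t=t(i)$ as there and $R=S^{(t)}$,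
$$J_{d-t}(W_i,R)=0,\qquad R^{(d-t-1)}=M,\qquad d-t\ge1 .$$

For each prime $q\ne p$ let $E_q$ be a Thompson critical subgroup of $O_q(H_i)$ (Gorenstein, *Finite Groups*, Thm 5.3.11): it is characteristic, $E_q/Z(E_q)$ is elementary abelian, and nontrivial $q'$-automorphisms of $O_q(H_i)$ act nontrivially on $E_q$. $Z(E_q)$ is an abelian normal subgroup of $H_i$, hence scalar and cyclic. Put $U_q=E_q/Z(E_q)$. Two consequences:

* (A) A $p$-element of $H_i$ that is trivial on all $U_q$ is trivial. Indeed it centralizes all $Z(E_q)$, which are scalar, hence all $E_q$ by (F3), hence all $O_q(H_i)$, hence $F(H_i)$. By (F2) it lies in the $p'$-group $F(H_i)$.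
* (B) There is a triple $(E_q,R,\theta)$ such that $W_i$ contains $\theta$ as an $R$-module; so $J_{d-t}(\theta,R)=0$. Indeed, $R$ acts on $W_i$ and by conjugation on $E_q$, centralizing $Z(E_q)$. $W_i|_{E_q}$ is a multiple of one irreducible module, which is faithful for $E_q$, and $R$-invariant because $W_i$ is an $R$-module. By Lemma 7.4(a) it extends to $E_q\rtimes R$, and Lemma 7.4(b) applies.

**Proposition 8.2.** Let $G$ be solvable, $P\in\mathrm{Syl}_p(G)$, $d=d(P)\ge1$. If $p$ is odd, or $3\nmid|G|$, then $P^{(d-1)}\le O_{p',p}(G)$. Consequently $G$ descends at $p$, and $l_p(G)\le d(P)$.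

**Proof.** Otherwise, in Set-up 8.1, the image of $P^{(d-1)}$ in $G/V_0$ is nontrivial, so $M\ne1$ for some $W$. As $M$ fixes all $i$, it is nontrivial on some $W_i$, and by (A) on some $U_q$. Lemma 7.6 with $e=d-t$, applied to the triple in (B), gives $p=2$ and $q=3$. So $3$ divides $|H_i|$ and $|G|$, a contradiction. The hypothesis is inherited by quotients, so $G$ descends at $p$ (if $p\nmid|G|$ there is nothing to show), and Lemma 5.2 applies. $\square$

For $p=2$ and $3\mid|G|$ descent may fail, as we saw in Section 6. But the bound on the $2$-length survives, and for derived length $2$ this can be shown with Lemma 7.6.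

**Proposition 8.3.** If a Sylow $2$-subgroup $P$ of a solvable group $G$ has $d(P)\le2$, then $l_2(G)\le d(P)$.

**Proof.** If $P$ is abelian, $G$ descends at $2$ (example after Definition 5.1), and Lemma 5.2 applies. Let $d=d(P)=2$ and use Set-up 8.1 with $p=2$. Since $V_0$ is a $2$-group and $G/V_0$ embeds in the product of the groups $\mathcal H$ over all $W$, it suffices to show $l_2(\mathcal H)\le1$ for each $W$. If $S$ is abelian this has been shown. So let $M=S'\ne1$.

**Step 1: $S$ fixes the summands on which $M$ acts.** Call $i$ *active* if $M$ is nontrivial on $W_i$. Active $i$ exist, as $M$ fixes all $i$ and is faithful on $W$. For active $i$, $M$ is nontrivial on some $U_q$ by (A), and Lemma 7.6 gives $2-t\ge2$, so $t=0$ and $S$ fixes $i$.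

**Step 2: $S$ fixes all of $\Omega$.** This spreads Step 1 over $\Omega$ by transitivity, but it needs a group that permutes the active summands in a controlled way. Let $L$ be the kernel of $\mathcal H$ on $\Omega$. Then $M\le P_0:=S\cap L\in\mathrm{Syl}_2(L)$. Let $Y=N_{\mathcal H}(P_0)\ge S$. By the Frattini argument $\mathcal H=LY$, so $Y$ is transitive on $\Omega$. Put $C_i=C_{P_0}(W_i)$, and write $i\sim j$ if $C_i=C_j$. Since $C_{iy}=C_i^y$ for $y\in Y$, this equivalence relation is $Y$-invariant. Being active means $M\not\le C_i$, so it depends only on the class.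

Suppose $s\in S$ moves $j$. By Step 1 neither $j$ nor $js$ is active. For $a\in C_j$ we have $a^s\in C_{js}$ and $[a,s]\in S'=M\le C_{js}$, so $a=a^s[a,s]^{-1}\in C_{js}$. As $|C_j|=|C_{js}|$, $C_j=C_{js}$, so $j\sim js$. Hence $S$ lies in the kernel $\mathcal D$ of $Y$ on the set of classes.

Let $c_0$ be an active class; $S$ fixes it pointwise. Any class is $c=c_0y$ with $y\in Y$, and $S^y$ fixes $c$ pointwise. $S$ and $S^y$ are Sylow $2$-subgroups of $\mathcal D\trianglelefteq Y$, so $S=S^{yg}$ with $g\in\mathcal D$, and $S$ fixes $cg=c$ pointwise. So $S\le L$.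

**Step 3: $l_2(H_i)\le1$ for all $i$.** By Step 2, $S$ maps onto a Sylow $2$-subgroup of each $H_i$, and $J_2(W_i,S)=0$. By (A), $\bigcap_qC_{H_i}(U_q)$ has odd order, so it suffices to show $l_2(H_i/C_{H_i}(U_q))\le1$ for all $q$. The Sylow $2$-subgroup of this quotient is $S/C_S(U_q)$. If $M=S'$ is trivial on $U_q$, it is abelian. Otherwise Lemma 7.6, with $R=S$ and $e=2$, shows that it is $\cong Q_8$. Let $T$ be a solvable group with Sylow $2$-subgroup $Q_8$; to show $l_2(T)\le1$ we may assume $O_{2'}(T)=1$. If $O_2(T)$ is not a Sylow subgroup, it is cyclic of order $2$ or $4$, so $T/C_T(O_2(T))$ is a $2$-group, and so is $C_T(O_2(T))\le O_2(T)$. Then $T$ is a $2$-group and $T=O_2(T)$, a contradiction. So $l_2(T)\le1$.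

**Step 4: conclusion.** $L$ embeds in $\prod_iH_i$, so $l_2(L)\le1$. As $S\in\mathrm{Syl}_2(L)$, $S\le O_{2',2}(L)\le O_{2',2}(\mathcal H)$, and $l_2(\mathcal H)\le1$. $\square$

## 9. Nilpotent length in general, and derived length with its correction term

Throughout we assume $(\ast)$, as Reduction 3.3 permits, and use the notation of Section 5.

**Proof of Theorem 2(b).** If $3\nmid|G|$, then by Proposition 8.2 $G$ descends at every prime. So Lemmas 5.3 and 5.4(b) give $d(\Lambda_j)\le d_1-j$, $d(\Gamma_j)\le d_2-j$, $a\le d_1$ and $b\le d_2$. By (1) and (3), $d(G)\le d_1d_2+1$ and $\mathrm{nl}(G)\le a+b\le d_1+d_2$. $\square$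

**Proof of Theorem 2(d).** The purpose is to get $a\le d_1$ and $b\le d_2$ without descent at $2$. We have $a=l_p(G)$, and $b\le\max_{q\ne p}l_q(G)$ by Lemma 5.4(a). For an odd prime $r$, $l_r(G)$ is at most the derived length of a Sylow $r$-subgroup by Proposition 8.2. For $r=2$ the same holds by Proposition 8.3 if this derived length is at most $2$, and by Bryukhanova's theorem in general. A Sylow $p$-subgroup of $G$ is $P$, and for $q\ne p$ the Sylow $q$-subgroups of $G$ lie in conjugates of $H$. Hence
$$a\le d_1,\qquad b\le d_2,\tag{7}$$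
and $\mathrm{nl}(G)\le a+b\le d_1+d_2$. The Sylow $2$-subgroup of $G$ is an image of the Sylow $2$-subgroup of $A$ or of $B$. So if these have derived length at most $2$, Bryukhanova's theorem is not needed. $\square$

**Proof of Theorem 2(e) and 2(c).**

**Step 1: the cost of the prime $2$.** Descent holds at all odd primes, so it can fail only on one kind of layer. By (7), Lemma 5.5 applies. We always have $d(\Lambda_j)\le d_1$ and $d(\Gamma_j)\le d_2$.

If $p=2$, all primes $q\ne p$ are odd, so $d(\Gamma_j)\le d_2-j$ by Lemma 5.4(b). In (1) we use $d(\Lambda_j)\le d_1$ in place of $d_1-j$, which adds at most $\sum_{j=1}^{a-1}j$ to (3):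
$$d(G)\le d_1d_2+1+\tfrac{a(a-1)}2 .$$
If $p\ne2$, then $d(\Lambda_j)\le d_1-j$ by Lemma 5.3, and we use $d(\Gamma_j)\le d_2$ in place of $d_2-j$, which adds at most $\sum_{j=0}^{b-1}j$:
$$d(G)\le d_1d_2+1+\tfrac{b(b-1)}2 .$$

**Step 2: the general bound in (e).** Put $\mu_0=\min(d_1,d_2)$. Since $b\le a\le b+1$ and by (7), $b\le\mu_0$ and $a\le\min(d_1,d_2+1)\le\mu_0+1$. So in both cases
$$d(G)\le d_1d_2+1+\tfrac{\mu_0(\mu_0+1)}2 .$$
This is monotone in $d_1,d_2$, so Reduction 3.3 gives the first bound in (e).

**Step 3: equal derived lengths.** If $d(A)=d(B)=\mu$, then $d_1,d_2\le\mu$ in every primitive quotient, so $a,b\le\mu$ by (7), and Step 1 gives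
$$d(G)\le d_1d_2+1+\tfrac{\mu(\mu-1)}2\le\mu^2+1+\tfrac{\mu(\mu-1)}2 .$$
This is the refinement in (e).

**Step 4: part (c).** For $d(A)=d(B)=2$ the last bound is $4+1+1=6$. Every primitive quotient then has $d_1,d_2\le2$, so (7) needs only Propositions 8.2 and 8.3, and Bryukhanova's theorem is not used. By Theorem 1 the value $6$ is attained. $\square$
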